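# Testing convexity of a function on the planar grid with $\mathrm{poly}(\log n)$ queries

Write $[n]=\{1,\dots,n\}$. Somebody holds a function $f$ on $[n]\times[n]$ and lets us read its values one point at a time. We want to decide whether $f$ is convex or whether a constant fraction of its values would have to be changed to make it convex, and we want to read only polylogarithmically many of the $n^2$ values. Is this possible? The question is Open Problem 1 in "Complexity of Sublinear Algorithms for Convexity in Higher Dimensions". We shall see that the answer is yes. We begin on a line, where everything fits on one board.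

## 1. Convexity on finite sets, and a tester on a line

**Definition (convexity, distance, tester).** Let $P\subset\mathbb R^d$ be finite and nonempty, with $d\in\{1,2\}$. A function $f:P\to\mathbb R$ is convex if it is the restriction to $P$ of a convex function on $\mathrm{conv}(P)$. The distance of $f,h:P\to\mathbb R$ is the fraction of points of $P$ on which they differ. For $\varepsilon\in(0,1)$, $f$ is $\varepsilon$-far from convex if its distance to every convex function on $P$ is at least $\varepsilon$. An $\varepsilon$-tester is a randomized algorithm that queries values $f(x)$, possibly adaptively. It accepts with probability at least $2/3$ if $f$ is convex, and it rejects with probability at least $2/3$ if $f$ is $\varepsilon$-far from convex. Its query complexity is the worst-case number of queries.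

For a constant $\varepsilon$, "$\Omega(1)$-testing with $\mathrm{poly}(\log n)$ queries" means that for every fixed $\varepsilon\in(0,1)$ there is an $\varepsilon$-tester for functions on $[n]\times[n]$ with query complexity polynomial in $\log n$, where the polynomial may depend on $\varepsilon$ but not on $n$.

We need two descriptions of convexity that mention only the values on the finite set.

**Definition (simple configuration).** A simple configuration in a finite $S\subset\mathbb R^d$ is $(x;Y,\lambda)$ with $x\in S$, $Y\subset S\setminus\{x\}$ affinely independent, $\lambda_y>0$ for $y\in Y$, $\sum\lambda_y=1$ and $\sum\lambda_y y=x$.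

By affine independence $\lambda$ is determined by $(x,Y)$, so a finite set has finitely many simple configurations. In $[2]\times[2]$ there are none, since no point is a convex combination of the others. In $[3]\times[3]$ the point $(2,2)$ is the midpoint of $(1,1)$ and $(3,3)$, and it is also the centroid of $(1,1),(3,2),(2,3)$. These are two simple configurations, one with $|Y|=2$ and one with $|Y|=3$.

**Fact 1.** For a finite nonempty $S\subset\mathbb R^d$ and $h:S\to\mathbb R$ the following are equivalent:

- (a) $h$ is the restriction of a convex function on a convex set containing $S$;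
- (b) $h(x)\le\sum\lambda_yh(y)$ for each simple configuration in $S$;
- (c) for each $x\in S$ there is an affine $\ell_x:\mathbb R^d\to\mathbb R$ with $\ell_x(x)=h(x)$ and $\ell_x\le h$ on $S$.

**Proof.** (a)⇒(b) is Jensen's inequality. For (c)⇒(a), take $\max_{x\in S}\ell_x$: it is convex, at each point of $S$ it is at most $h$, and at $x$ the term $\ell_x$ gives equality.

For (b)⇒(c), suppose (c) fails at $x$. Then the system $\langle g,y-x\rangle\le h(y)-h(x)$, $y\in S\setminus\{x\}$, in the unknown $g\in\mathbb R^d$ has no solution. Farkas' lemma gives $\lambda_y\ge0$ with $\sum\lambda_y(y-x)=0$ and $\sum\lambda_y(h(y)-h(x))<0$. The weights are not all zero, so we may normalize their sum to $1$; then $\sum\lambda_yy=x$ and $\sum\lambda_yh(y)<h(x)$. Now minimize $\sum\lambda_yh(y)$ over the polytope of all convex weights on $S\setminus\{x\}$ with barycenter $x$. The minimum is less than $h(x)$ and is attained at a vertex. The support of a vertex is affinely independent, since otherwise we could move in both directions along an affine dependence and stay in the polytope. So this vertex is a simple configuration that violates (b). $\square$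

So $[2]\times[2]$ carries only convex functions. From now on "$h|_S$ is convex" means that the conditions of Fact 1 hold.

Let $N=|P|$ and suppose $f|_S$ is convex for some $S\subset P$. With $\ell_x$ from (c), $\max_{x\in S}\ell_x$ is a convex function that agrees with $f$ on $S$. So the distance of $f$ to convex is at most $1-|S|/N$, and therefore
$$f\ \ \varepsilon\text{-far from convex and } f|_S\text{ convex}\quad\Longrightarrow\quad |S|\le(1-\varepsilon)N. \tag{1}$$
(For $S=\emptyset$ this is trivial.) A tester can thus be built as follows. Pick a random point $x$, and query an auxiliary set that depends on $x$. Arrange that the points $x$ which do not lead to a rejection form a set on which $f$ is convex. By (1), rejection then has probability at least $\varepsilon$.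

**Proposition 2 (the line).** Let $n\ge2$ and $\varepsilon\in(0,1)$. There is an $\varepsilon$-tester for convexity of $f:[n]\to\mathbb R$ that accepts every convex $f$ with probability $1$ and makes at most $\lceil2/\varepsilon\rceil(2\lceil\log_2n\rceil+1)$ queries.

**Proof.** A trial picks $x\in[n]$ uniformly and queries $f(x)$. It then performs the binary search for $x$, starting from the interval $D=[n]$. If the current interval is $D=\{a,\dots,b\}$ with $a<b$, put $m=\lfloor(a+b)/2\rfloor$, query $f(m)$ and $f(m+1)$, and pass to whichever of $\{a,\dots,m\}$, $\{m+1,\dots,b\}$ contains $x$. It stops when $D=\{x\}$. Let $Y_x$ consist of $x$ and all the queried points. The trial rejects iff $f|_{Y_x}$ is not convex. After $j$ steps $|D|\le\lceil n/2^j\rceil$, so there are at most $\lceil\log_2n\rceil$ steps. The tester makes $\lceil2/\varepsilon\rceil$ independent trials and rejects iff some trial rejects. Convex functions are never rejected.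

Let $S$ be the set of $x$ whose trial does not reject. We claim that $f|_S$ is convex. Fix $x\in S$, and let $\ell_x$ be affine with $\ell_x(x)=f(x)$ and $\ell_x\le f$ on $Y_x$. Let $y\in S$, $y\ne x$; we show $\ell_x(y)\le f(y)$. Consider the step at which the searches for $x$ and $y$ part. By symmetry $x\le m<m+1\le y$, and both $Y_x$ and $Y_y$ contain $m$ and $m+1$. Let $\lambda$ be the affine function that agrees with $f$ at $m$ and $m+1$. Convexity of $f$ on $Y_x$ gives $f(x)\ge\lambda(x)$, and convexity of $f$ on $Y_y$ gives $f(y)\ge\lambda(y)$. So $\ell_x-\lambda$ is nonnegative at $x$, because $\ell_x(x)=f(x)\ge\lambda(x)$, and nonpositive at $m+1$, because $\ell_x(m+1)\le f(m+1)$. As $x<m+1\le y$, it is nonpositive at $y$. Hence $\ell_x(y)\le\lambda(y)\le f(y)$. By Fact 1, $f|_S$ is convex.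

If $f$ is $\varepsilon$-far, (1) shows that a trial rejects with probability at least $\varepsilon$. All trials accept with probability at most $(1-\varepsilon)^{2/\varepsilon}\le e^{-2}<1/3$. $\square$

For instance, take $n=3$ and $f=(0,1,0)$. The first step has $m=2$. For $x=1$ and $x=2$ the search continues in $\{1,2\}$, so $Y_x=\{1,2,3\}$ and the trial rejects. For $x=3$ we get $Y_x=\{2,3\}$ and the trial accepts. So $S=\{3\}$.

Two features made this work. The two queried points of a step completely separate what is left from what is right. And they define one affine function $\lambda$, such that a point $x$ of either side with $f(x)<\lambda(x)$ is immediately a witness against convexity. Which of these survives in the plane?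

## 2. Rows, lines and cuts on the grid

A first thought is to reduce to the line by testing random rows and columns. Take $f(i,j)=ij$. It is affine on every row and on every column, so such a test always accepts. But on the antidiagonal $i+j=s$ we have $f=si-i^2$, which is strictly concave, so a set $S$ on which $f$ is convex has at most two points on each of the $2n-1$ antidiagonals. So $|S|\le 4n-2$, and $f$ is at distance at least $1-(4n-2)/n^2$ from convex.

Using all lines is not enough to characterize convexity either. On $[3]\times[3]$ let
$$f(1,1)=f(3,2)=f(2,3)=0,\quad f(2,2)=1,\quad f(1,2)=f(2,1)=f(3,3)=2,\quad f(1,3)=f(3,1)=4 .$$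
The lines through three grid points are three rows, three columns and two diagonals. The values along the rows $j=1,2,3$ are $(0,2,4)$, $(2,1,0)$, $(4,0,2)$; by the symmetry of $f$ the columns give the same triples; the diagonals give $(0,1,2)$ and $(4,1,4)$. All are convex. Yet $(2,2)$ is the centroid of $(1,1),(3,2),(2,3)$, and $1>0$, so $f$ is not convex.

So let us imitate the proof itself. In place of $m,m+1$ we would cut the grid by two adjacent columns. These contain $2n$ points, which is far too many to query. We can instead sample $r$ points and use the lower convex hull of the sampled graph, which is a piecewise affine function over a triangulation with about $2r$ triangles. A triangle $F$ with its affine function $l_F$ should play the role of $\lambda$. Here the second feature breaks. Consider $h(z)=|z|^2$ and a triangle $F$ with circumcenter $c$ and circumradius $\rho$. The function $|z|^2-l_F(z)$ is $|z|^2$ plus an affine function and vanishes at the vertices of $F$, so it equals $|z-c|^2-\rho^2$. Hence $l_F(z)>h(z)$ throughout the open circumdisk, which extends beyond $F$. So a point outside $F$ can lie strictly below $l_F$ although $h$ is convex, and this is no reason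 to reject.

We therefore accept some losses. Say that $y$ sees $F$ if $l_F(y)\ge h(y)$. A face $F$ of the hull of a random sample lies strictly above only about a fraction $(\log r)/r$ of the points, since otherwise the sample would have contained one of them. Giving up all points that see one of the $2r$ faces would be too much. Giving up the points that see one of $O(\sqrt r)$ selected faces costs a fraction of about $(\log r)/\sqrt r$, and if the recursion has $O(\log N)$ levels, then $r$ a little larger than $(\log N)^2$ makes the total loss small. A set of $O(\sqrt r)$ faces that separates the others is what a planar separator provides, if we find the right planar graph on the faces. Finding that graph is the main geometric task. Here is what we shall prove.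

**Theorem 3.** Let $P\subset\mathbb R^2$ be a known finite set, $N=|P|\ge2$, $\varepsilon\in(0,1)$, $k=\lceil\log_{3/2}N\rceil$, $\Lambda=8k/\varepsilon$, $r=\lceil(400\,\Lambda\ln\Lambda)^2\rceil$. There is an adaptive $\varepsilon$-tester for convexity of $f:P\to\mathbb R$ that accepts every convex $f$ with probability $1$, rejects every $\varepsilon$-far $f$ with probability at least $2/3$, and makes at most
$$\lceil 3/\varepsilon\rceil\,(1+(k+1)r)=O\Big(\varepsilon^{-3}\log^3N\cdot\log^2\big(\tfrac{\log N}{\varepsilon}+2\big)\Big)$$
queries.

For $P=[n]\times[n]$ we have $N=n^2$, and for $n\ge3$ the bound becomes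
$$O\big(\varepsilon^{-3}\log^3 n\,(\log\log n+\log\tfrac1\varepsilon)^2\big),$$
so Open Problem 1 has a positive answer. (For $n=1$ every function is convex, and Theorem 3 covers $n=2$.) The work that poses the problem quotes the result that any tester giving a positive answer would have to be adaptive; ours is, as we shall see in Section 7.

Throughout, $P$, $N$ and $f$ are as in Theorem 3.

## 3. An infinitesimal perturbation

The lower hull of a sampled graph is a triangulation only if no four sampled values are coplanar, and for $f=0$ all of them are. We perturb $f$ to remove ties. The perturbation must not change which restrictions of $f$ are convex, and it must cost no queries.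

Fix $O=\{o_1,o_2,o_3\}$, the vertices of a triangle $Q$ with $P\subset\mathrm{int}\,Q$, and let $P^+=P\cup O$. The three auxiliary points ensure that all of $P$ is interior to the hull. Any four points of the plane are affinely dependent, so for each $4$-subset $T\subset P^+$ we can fix a nonzero $c^T\in\mathbb R^T$ with $\sum_{y\in T} c^T_y=0$ and $\sum_{y\in T} c^T_yy=0$. Fix $\omega\in\mathbb R^{P^+}$ with $\sum_{y\in T}c^T_y\omega(y)\ne0$ for all $T$; this only avoids finitely many hyperplanes. For $\vartheta>0$ put
$$f_\vartheta(y)=f(y)+\vartheta|y|^2+\vartheta^2\omega(y)\quad(y\in P),\qquad f_\vartheta(o)=\vartheta^{-1}+\vartheta^2\omega(o)\quad(o\in O). \tag{2}$$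

The term $\vartheta|y|^2$ makes every convex restriction strictly convex. It does not remove all ties: on the square $(1,1),(1,2),(2,1),(2,2)$ the function $|y|^2$ agrees with the affine function $3y_1+3y_2-4$. The smaller term $\vartheta^2\omega$ removes the remaining ties.

**Lemma 4.** For all sufficiently small real $\vartheta>0$ the following hold.

- (GP) No affine function agrees with $f_\vartheta$ at $4$ distinct points of $P^+$.
- (EQ) For every $S\subset P$: $f|_S$ is convex $\iff f_\vartheta|_S$ is convex $\iff f_\vartheta|_{S\cup O}$ is convex. (The empty function counts as convex.)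

**Proof.** If an affine function agrees with $f_\vartheta$ on a $4$-set $T$, then $\sum_{y\in T}c^T_yf_\vartheta(y)=0$ by the choice of $c^T$. By (2) the left side is a Laurent polynomial in $\vartheta$ whose $\vartheta^2$-coefficient is $\sum_{y\in T} c^T_y\omega(y)\ne0$. A nonzero Laurent polynomial has no zeros in some interval $(0,\delta)$, and there are finitely many $T$. This gives (GP).

For (EQ) we use criterion (b) of Fact 1. For a simple configuration inside $P$,
$$\sum\lambda_yf_\vartheta(y)-f_\vartheta(x)=\Big(\sum\lambda_yf(y)-f(x)\Big)+\vartheta\sum\lambda_y|y-x|^2+O(\vartheta^2),$$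
because $\sum\lambda_y|y|^2-|x|^2=\sum\lambda_y|y-x|^2$, and this quantity is positive. So for small $\vartheta$ the left side is negative iff $\sum\lambda_yf(y)<f(x)$: if the first bracket vanishes, the $\vartheta$-term decides and is positive. Next consider a simple configuration in $P^+$ with $x\in P$ and some $o\in O\cap Y$. Then the left side is at least $\lambda_o\vartheta^{-1}-O(1)$, which is positive for small $\vartheta$, so (b) holds there. Finally, no simple configuration has $x\in O$, since each $o_i$ is an extreme point of $\mathrm{conv}(P^+)=Q$. There are finitely many configurations, so one bound on $\vartheta$ serves them all. $\square$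

How small $\vartheta$ must be depends on $f$, which the tester does not know. So the tester treats $\vartheta$ as a positive infinitesimal. It computes in the field $\mathbb R(\vartheta)$ of rational functions, and calls an element positive if it is positive for all sufficiently small real $\vartheta>0$; for example $\vartheta^{-1}>10^6$ and $\vartheta<10^{-6}$. A nonzero rational function has constant sign on some interval $(0,\delta)$, so this is an ordered field. The values (2) on $O$ do not involve $f$, so they cost no queries. For fixed $f$ the tester has finitely many possible runs, so only finitely many elements of $\mathbb R(\vartheta)$ ever have their sign evaluated. Hence there is $\vartheta_0(f)>0$ such that for every real $\vartheta\in(0,\vartheta_0(f))$ all decisions coincide with those made with the real function $f_\vartheta$. We shrink $\vartheta_0(f)$ so that Lemma 4 holds too.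

From now on $f$ and such a real $\vartheta$ are fixed, and
$$h:=f_\vartheta:P^+\to\mathbb R .$$
The analysis is about the real function $h$. It does not depend on any sample.

## 4. The lower hull of a sample

This section describes the triangulation given by a sample. Let $R\subset P$ have at most $r$ points, $R^+=R\cup O$, and
$$\hat h(z)=\max\{\ell(z):\ell\text{ affine},\ \ell\le h\text{ on }R^+\}\qquad(z\in Q). \tag{3}$$
Let $\Pi$ be the set of affine $\ell$ with $\ell\le h$ on $R^+$, a polyhedron in the $3$-dimensional space of affine functions. It is nonempty, since it contains small constants. It contains no line: if $\ell+tm\in\Pi$ for all $t\in\mathbb R$, then $m=0$ on $R^+\supset O$, so $m=0$. For $z\in Q=\mathrm{conv}(R^+)$, write $z=\sum\mu_qq$ as a convex combination of points of $R^+$; then $\ell(z)\le\sum\mu_qh(q)$ for $\ell\in\Pi$. So $\ell\mapsto\ell(z)$ is bounded above on $\Pi$ and attains its maximum at a vertex of $\Pi$.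

At a vertex of $\Pi$ the tight constraints $\ell(q)=h(q)$ include three affinely independent points $q$, and by (GP) there are no further tight points. Let $\mathcal F$ be the set of triangles $F$ spanned by the tight triples of the vertices of $\Pi$. For $F\in\mathcal F$ let $l_F$ be the corresponding vertex, that is, the affine function that agrees with $h$ at the vertices of $F$. We call the elements of $\mathcal F$ faces and write $a_F=\nabla l_F$.

**Lemma 5.**

- (a) $l_F\le h$ on $R^+$, with equality exactly at the three vertices of $F$; and $\hat h=\max_{F\in\mathcal F}l_F$ on $Q$.
- (b) For $z\in Q$: $l_F(z)=\hat h(z)\iff z\in F$. In particular $Q=\bigcup\mathcal F$.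
- (c) For $F\ne F'$, the set $F\cap F'$ is empty, or a common vertex, or a common edge of both.
- (d) For $p\in R^+$ we have $\hat h(p)\le h(p)$. Equality holds iff $p$ is a vertex of some face, and then $p$ is a vertex of every face that contains it.
- (e) $|\mathcal F|\le2r+1$.
- (f) If $w\in\mathrm{int}\,Q$, the faces containing $w$ are connected to each other through shared edges. If $w$ is in the relative interior of an edge, exactly two faces contain $w$, and they share that edge.
- (g) If $F\ne F'$, then $a_F\ne a_{F'}$.

**Proof.** (a) was just shown.

(b) If $z\in F$, write $z=\sum\mu_qq$ over the vertices of $F$ with $\mu_q\ge0$, $\sum\mu_q=1$. For $\ell\in\Pi$ we get $\ell(z)\le\sum\mu_qh(q)=l_F(z)$, so $l_F(z)=\hat h(z)$. If $z\notin F$, some barycentric coordinate of $z$ with respect to $F$ is negative. Let it belong to the vertex $q_0$, and let $\beta$ be the affine function with $\beta(q_0)=1$ and $\beta=0$ at the other two vertices, so $\beta(z)<0$. For small $\delta>0$ the function $l_F-\delta\beta$ is in $\Pi$: at the three vertices it is at most $h$, and the other constraints were strict. Its value at $z$ exceeds $l_F(z)$, so $l_F(z)<\hat h(z)$. Since the maximum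 in (a) is attained by some $l_F$, the faces cover $Q$.

(c) By (b), $l_F-l_{F'}\ge0$ on $F$, with zeros on $F$ exactly at the points of $F\cap F'$. It is not identically zero, since otherwise $l_F=l_{F'}$ would have the same tight triple and $F=F'$. The zero set on a triangle of a nonnegative, not identically zero affine function is empty, a vertex or an edge. By symmetry $F\cap F'$ is also such a face of $F'$.

(d) $\hat h(p)\le h(p)$ is clear from (3). If $\hat h(p)=h(p)$ and $F\ni p$ (such $F$ exists), then $l_F(p)=\hat h(p)=h(p)$, so $p$ is a vertex of $F$ by (a). Conversely, at a vertex $p$ of $F$ we have $\hat h(p)\ge l_F(p)=h(p)$.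

(e) Let $V\le|R^+|\le r+3$ be the number of vertices of faces. Each $o_i$ is one, since it is an extreme point of $Q$ and lies in some face. The others are in $P\subset\mathrm{int}\,Q$. Every face that contains a vertex $p$ has $p$ as a vertex, by (d), and faces have disjoint interiors, by (c). So the angles of faces at $p$ sum to $2\pi$ if $p\in\mathrm{int}\,Q$, and to the angle of $Q$ if $p\in O$. Summing all angles, $|\mathcal F|\pi=\pi+2\pi(V-3)$, so $|\mathcal F|=2V-5\le2r+1$.

(f) A small disk around $w$ is covered by its intersections with the faces that contain $w$. If $w$ is interior to a face, (c) shows that this is the only one. If $w$ is in the relative interior of an edge $e$ of $F$, any other face $F'\ni w$ meets $F$ in a common face that contains $w$, which must be $e$. So each face containing $w$ gives a half disk bounded by $e$; these have disjoint interiors and cover the disk, so there are exactly two. If $w$ is a vertex, all faces containing it give sectors at $w$ with disjoint interiors that cover the disk. Cyclically consecutive sectors share a segment, so the two faces meet in a common edge that contains $w$. Going around $w$ connects all of them.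

(g) If $a_F=a_{F'}$, then $l_F-l_{F'}$ is a constant, say $c\ge0$. At a vertex of $F'$ we have $h=l_{F'}=l_F-c\le h-c$, so $c=0$, $l_F=l_{F'}$ and $F=F'$. $\square$

A running example: $o_1=(1,0)$, $o_2=(0,1)$, $o_3=(-1,-1)$ with $h=1$ on $O$, and $R=\{p\}$, $p=(0,0)$, $h(p)=0$. There are $2\cdot4-5=3$ faces, the triangles $p\,o_i\,o_j$. Solving $\langle a,o_i\rangle=\langle a,o_j\rangle=1$ gives the gradients $(1,1)$ for $\{1,2\}$, $(-2,1)$ for $\{2,3\}$ and $(1,-2)$ for $\{1,3\}$.

## 5. Placing the faces in the plane of gradients

We want a planar graph on $\mathcal F$ to which a separator theorem applies. The graph "sharing an edge of the triangulation" is planar, but it is too sparse. In the proof on the line we compared the support function $\ell_x$ with $\lambda$. Here we need: an affine $\ell\le h$ on $R^+$ is bounded by the maximum of a few $l_F$ that are pairwise adjacent. Consider, near a vertex $p=0$, a hull equal to $|z_1|+|z_2|$, with four faces in the four quadrants and gradients $(\pm1,\pm1)$, and take $\ell=0$. For two faces sharing an edge, say with gradients $(1,1)$ and $(1,-1)$, the maximum is $z_1+|z_2|$, which is negative at $(-1,0)$. For two opposite faces,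 $\max(z_1+z_2,-z_1-z_2)\ge0$ everywhere. So opposite faces at $p$ must be allowed to be adjacent. Joining all pairs of faces at a vertex, however, produces a complete graph on all faces there, which is not planar as soon as there are five.

The way out is to draw the face $F$ at the point $a_F$ of the plane. In the example the four faces form a square and one diagonal is enough. In general, for a vertex $p$ of $\mathcal F$ (we say this for a vertex of some face) let
$$N_p=\{g\in\mathbb R^2: h(p)-\langle g,p\rangle\le h(q)-\langle g,q\rangle\ \ \forall q\in R^+\},\qquad P_p=\mathrm{conv}\{a_F:F\ni p\}. \tag{4}$$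
So $g\in N_p$ iff the affine function $z\mapsto h(p)+\langle g,z-p\rangle$, which touches $h$ at $p$, is at most $h$ on $R^+$. For $g=a_F$ with $F\ni p$ this function is $l_F$.

In the running example, for $p=0$ the set $N_p=P_p$ is the triangle with corners $(1,1),(-2,1),(1,-2)$. For $o_1$ we find $N_{o_1}=\{g_1\ge1,\ g_1\ge g_2,\ 2g_1+g_2\ge0\}$, which is unbounded, and $P_{o_1}$ is the segment from $(1,1)$ to $(1,-2)$.

**Lemma 6.** Let $p$ be a vertex of $\mathcal F$. The extreme points of $N_p$ are exactly the points $a_F$ with $F\ni p$. Consequently $P_p$ is a convex polygon (possibly a segment or a point) whose vertices are exactly the $a_F$, $F\ni p$, and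
$$N_p=P_p+C_p,\qquad C_p=\{u:\langle u,z-p\rangle\le0\ \ \forall z\in Q\}.$$

**Proof.** $N_p$ is a polyhedron with constraints $\langle g,q-p\rangle\le h(q)-h(p)$, $q\in R^+\setminus\{p\}$. A point of $N_p$ is extreme iff two constraints with linearly independent normals $q-p$, $q'-p$ are tight there.

If $F\ni p$, then $p$ is a vertex of $F$ by Lemma 5(d). We have $a_F\in N_p$, and the constraints of the other two vertices of $F$ are tight with linearly independent normals. So $a_F$ is extreme. Conversely, let $g$ be extreme in $N_p$, with tight constraints for $q,q'$. The function $z\mapsto h(p)+\langle g,z-p\rangle$ is in $\Pi$ and is tight at the affinely independent points $p,q,q'$. So it is a vertex of $\Pi$, that is, it equals $l_F$ for the face $F$ with vertices $p,q,q'$, and $g=a_F$.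

The $a_F$ with $F\ni p$ are extreme in $N_p\supset P_p$, so they are the vertices of $P_p$. Finally, $N_p$ contains no line, since the vectors $q-p$ span the plane. So by the Minkowski–Weyl theorem it is the convex hull of its extreme points plus its recession cone $\{u:\langle u,q-p\rangle\le0\ \forall q\in R^+\}$. This cone is $C_p$ because $Q=\mathrm{conv}(R^+)$. $\square$

**Definition (the graph $G$).** Triangulate each $P_p$ by non-crossing diagonals. The vertex set of $G$ is $\mathcal F$, with $F$ placed at $a_F$; by Lemma 5(g) these points are distinct. The edges are the straight segments that are sides or chosen diagonals of some $P_p$. (If $P_p$ is a segment, its only side is $P_p$; if it is a point, there is none.) A segment that arises from several $p$ is one edge.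

**Lemma 7.** $G$ is planar, and faces $F\ne F'$ that share an edge of the triangulation are adjacent in $G$.

**Proof.** For vertices $p\ne p'$ of $\mathcal F$ let $L=\{g:h(p)-\langle g,p\rangle=h(p')-\langle g,p'\rangle\}$, a line. The constraint for $q=p'$ in $N_p$ and that for $q=p$ in $N_{p'}$ show two things: each of $N_p$, $N_{p'}$ lies in a closed half-plane bounded by $L$, and $N_p\cap N_{p'}\subset L$. If $g\in N_p\cap L$, then $h(p')-\langle g,p'\rangle=h(p)-\langle g,p\rangle$ is minimal among all $h(q)-\langle g,q\rangle$, so $g\in N_{p'}$. By symmetry,
$$N_p\cap N_{p'}=N_p\cap L=N_{p'}\cap L=:I .$$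
$I$ is a closed convex subset of a line. An extreme point of $N_p$ or of $N_{p'}$ that lies on $L$ is an extreme point of $I$, that is, an endpoint of $I$.

**Step 1: an edge that touches a foreign cell in its relative interior is the whole common boundary.** We show: if an edge $e\subset P_p$ has a relative interior point $w\in N_{p'}$ with $p'\ne p$, then $e=I$. Indeed $w\in N_p\cap N_{p'}\subset L$, and $e\subset N_p$ lies on one side of $L$ and touches $L$ at a relative interior point. So $e\subset N_p\cap L=I$. The two endpoints of $e$ are extreme points of $N_p$ on $L$, by Lemma 6, hence two distinct endpoints of $I$. So $e=I$.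

**Step 2: no vertex of $G$ lies in the relative interior of an edge.** Suppose $a_F$ is in the relative interior of the edge $e\subset P_p$. If $p\in F$, then $a_F$ is an extreme point of $N_p\supset e$, a contradiction. If $p\notin F$, let $p'$ be a vertex of $F$; then $p'\ne p$ and $a_F\in N_{p'}$. By Step 1, $e=I$. But $a_F$ is an extreme point of $N_{p'}$ on $L$, hence an endpoint of $I=e$, a contradiction.

**Step 3: two different edges $e,e'$ have no common relative interior point.** If both come from the same $P_p$, this holds by the choice of the diagonals. Suppose $e\subset P_p$ and $e'\subset P_{p'}$ with $p\ne p'$ share a relative interior point. It lies in $N_p\cap N_{p'}$, so Step 1 applied to $e$ and to $e'$ gives $e=I=e'$.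

By Steps 2 and 3, two edges meet at most in common endpoints, so the drawing has no crossings and $G$ is planar.

**Step 4: faces sharing an edge are adjacent.** Let $F\ne F'$ share the edge $[p,p']$. Then $a_F,a_{F'}\in N_p\cap N_{p'}=I\subset L$. As $P_p$ lies on one side of $L$, the set $P_p\cap L$ is a face of the polygon $P_p$. Its vertices are points $a_{F''}$ with $F''\ni p$ on $L$, hence endpoints of $I$, so there are at most two. Since $a_F\ne a_{F'}$ are two such points, $P_p\cap L=[a_F,a_{F'}]$, and this is a side of $P_p$, or $P_p$ itself if $P_p$ is a segment. $\square$

**Lemma 8.** If $\ell$ is affine and $\ell\le h$ on $R^+$, there are $F_1,F_2,F_3\in\mathcal F$, pairwise equal or adjacent in $G$, with $\ell\le\max(l_{F_1},l_{F_2},l_{F_3})$ on $Q$.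

**Proof.** We raise $\ell$ until it touches $h$ at a sample point $p$, and then look at its gradient in $N_p$. Let $a=\nabla\ell$ and $c=\min_{R^+}(h-\ell)\ge0$, attained at $p\in R^+$. Then $\ell+c\in\Pi$, and $(\ell+c)(p)=h(p)$, so $\hat h(p)=h(p)$, and $p$ is a vertex of $\mathcal F$ by Lemma 5(d). As $\ell(z)+c=h(p)+\langle a,z-p\rangle$, we have $a\in N_p$. By Lemma 6, $a=a'+u$ with $a'\in P_p$, $u\in C_p$. For $z\in Q$ we have $\langle u,z-p\rangle\le0$, so
$$\ell(z)\le\ell(z)+c=h(p)+\langle a,z-p\rangle\le h(p)+\langle a',z-p\rangle .$$
The point $a'$ lies in a triangle (or segment, or point) of the triangulation of $P_p$. Let its corners be $a_{F_1},a_{F_2},a_{F_3}$, with repetitions allowed; the $F_i\ni p$ are pairwise equal or adjacent in $G$. Since $l_{F_i}(z)=h(p)+\langle a_{F_i},z-p\rangle$, the right-hand side is a convex combination of $l_{F_1}(z),l_{F_2}(z),l_{F_3}(z)$, with coefficients not depending on $z$. So it is at most their maximum. $\square$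

## 6. The faces seen from a point

For $y\in P$ let
$$\mathcal F(y)=\{F\in\mathcal F:l_F(y)\ge h(y)\}$$
be the set of faces that $y$ sees, and let $\varphi(y)$ be a face containing $y$, chosen by a fixed rule. So $\varphi(y)$ depends on the position of $y$ only, while $\mathcal F(y)$ depends on the value $h(y)$. For $h(z)=|z|^2$ on the sample and at $y$, the computation in Section 2 shows that $\mathcal F(y)$ consists of the faces whose closed circumdisk contains $y$.

The next lemma will let a separator act on $\mathcal F(y)$: a connected set that avoids the separator lies on one side.

**Lemma 9.** Let $y\in P$. If $h(y)\le\hat h(y)$, then $\varphi(y)\in\mathcal F(y)$, and $\mathcal F(y)$ induces a connected subgraph of $G$.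

**Proof.** **Step 1: the faces containing $y$ are seen and are connected to each other.** If $F\ni y$, then $l_F(y)=\hat h(y)\ge h(y)$ by Lemma 5(b). So all faces containing $y$, in particular $\varphi(y)$, are in $\mathcal F(y)$. As $y\in\mathrm{int}\,Q$, they are connected to each other through shared edges by Lemma 5(f), hence in $G$ by Lemma 7.

**Step 2: any other seen face is connected to them inside $\mathcal F(y)$.** Let $F\in\mathcal F(y)$ with $y\notin F$. Choose $z\in\mathrm{int}\,F$ off all lines through $y$ and a vertex $\ne y$ of $\mathcal F$. The segment from $z$ to $y$ lies in $\mathrm{int}\,Q$ and contains no vertex of $\mathcal F$ except possibly $y$. It overlaps no edge in more than a point: otherwise the line $zy$ would contain both ends of that edge, at least one of them different from $y$. Walk along the segment. If it leaves a face $F_i$ at a point $w\ne y$, then $w$ is in the relative interior of an edge and, by Lemma 5(f), the segment crosses that edge into the unique other face $F_{i+1}$ that has it. Faces are convex, so none is visited twice, and we obtain faces $F=F_0,F_1,\dots,F_t\ni y$ with consecutive ones sharing an edge.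

At the crossing point $w$ of $F_i$ and $F_{i+1}$ we have $l_{F_i}(w)=l_{F_{i+1}}(w)=\hat h(w)$. Just after $w$ the segment is in $F_{i+1}$, so there $l_{F_{i+1}}=\hat h\ge l_{F_i}$. Both functions are affine along the segment, so $l_{F_{i+1}}\ge l_{F_i}$ on all of it beyond $w$, and in particular $l_{F_i}(y)\le l_{F_{i+1}}(y)$. Starting from $l_{F_0}(y)\ge h(y)$ we get $F_i\in\mathcal F(y)$ for all $i$. Consecutive $F_i$ are adjacent in $G$ by Lemma 7, and $F_t$ contains $y$. $\square$

The last lemma of this section makes precise that a face of the hull of a random sample is strictly above only a few points.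

**Lemma 10.** Let $D\subset P$ be nonempty, let $R$ consist of $r>3$ i.i.d. uniform points of $D$, and $\theta\in(0,1)$. With probability at least $1-(r+3)^3(1-\theta)^{r-3}$, every $F\in\mathcal F$ satisfies $|\{y\in D:h(y)<l_F(y)\}|\le\theta|D|$.

**Proof.** Consider the $r+3$ slots given by the $r$ samples and the three points of $O$. Fix three slots and condition on their values. Suppose these are affinely independent and the affine function $\ell$ that interpolates $h$ there has $|B|>\theta|D|$, where $B=\{y\in D:h(y)<\ell(y)\}$. At least $r-3$ samples are not among the three slots; they are independent and uniform in $D$, so the probability that none of them is in $B$ is at most $(1-\theta)^{r-3}$. But if $\ell=l_F$ for a face $F$, no sample is in $B$, by Lemma 5(a). So the probability that these three slots span a face violating the conclusion is at most $(1-\theta)^{r-3}$. Every face is spanned by some three slots, and there are at most $(r+3)^3$ choices of slots. The union bound gives the claim. $\square$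

## 7. The tester

**Theorem 11** (Lipton–Tarjan, *A separator theorem for planar graphs*, SIAM J. Appl. Math. 36 (1979), Theorem 4)**.** The vertices of a planar graph with $v$ vertices and nonnegative vertex costs of total at most $1$ can be partitioned into $\mathcal A,\mathcal B,\mathcal C$ with no edge between $\mathcal A$ and $\mathcal B$, each of $\mathcal A,\mathcal B$ of cost at most $2/3$, and $|\mathcal C|\le2\sqrt2\sqrt v$.

Let $k,\Lambda,r$ be as in Theorem 3. It is convenient to imagine a random tree, of which the tester only ever generates one path from the root. Each node $\nu$ has a set $D_\nu\subset P$, and the root has $D=P$. If $|D_\nu|\le r$, then $\nu$ is a leaf. Otherwise draw a fresh sample $R_\nu$ of $r$ i.i.d. uniform points of $D_\nu$, and form $R_\nu^+=R_\nu\cup O$, $\hat h_\nu$, $\mathcal F_\nu$, the functions $l_F$, $G_\nu$, $\varphi_\nu$, $\mathcal F_\nu(\cdot)$ as in Sections 4 to 6. Give $F\in\mathcal F_\nu$ the cost $|\varphi_\nu^{-1}(F)\cap D_\nu|/|D_\nu|$; the costs sum to $1$. Apply Theorem 11 to $G_\nu$, which is planar by Lemma 7, and obtain $\mathcal A_\nu,\mathcal B_\nu,\mathcal C_\nu$. The two children have the disjoint sets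
$$D_{\mathcal A}=\{y\in D_\nu:\varphi_\nu(y)\in\mathcal A_\nu\},\qquad D_{\mathcal B}=\{y\in D_\nu:\varphi_\nu(y)\in\mathcal B_\nu\}.$$
Once $h$ is known on $R_\nu$, all this is computed without further queries, since $\varphi_\nu$ depends on positions only. All choices other than the samples follow fixed rules.

Since $|D_{\mathcal A}|,|D_{\mathcal B}|\le\frac23|D_\nu|$, an internal node at depth $j$ satisfies $(2/3)^jN\ge|D_\nu|>r\ge1$, so $j<\log_{3/2}N\le k$. So internal nodes have depth in $\{0,\dots,k-1\}$.

**Definition (trial, or walk of $x$).** Choose $x\in P$ uniformly, independently of the samples, query $f(x)$, and start at the root. At an internal node $\nu$ (with $x\in D_\nu$) query $R_\nu$ and do the following.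

1. If $h(x)>\hat h_\nu(x)$, reject.
2. Otherwise, if $\mathcal F_\nu(x)\cap\mathcal C_\nu\ne\emptyset$, stop and accept this trial.
3. Otherwise, move to the child on whose side $\mathcal F_\nu(x)$ lies.

At a leaf $\lambda$ query all of $D_\lambda$, let $Y=D_\lambda\cup\bigcup_\nu R_\nu$ over the internal nodes $\nu$ of the path, and reject iff $f|_Y$ is not convex.

Item 3 makes sense. There $h(x)\le\hat h_\nu(x)$, so by Lemma 9 the set $\mathcal F_\nu(x)$ contains $\varphi_\nu(x)$ and is connected in $G_\nu$. It avoids $\mathcal C_\nu$, and there are no $\mathcal A_\nu$–$\mathcal B_\nu$ edges, so it lies entirely in $\mathcal A_\nu$ or entirely in $\mathcal B_\nu$. Since $\varphi_\nu(x)$ is one of its elements, $x$ belongs to the set of that child.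

The tester runs $\lceil3/\varepsilon\rceil$ independent trials and rejects iff some trial rejects. A trial makes at most $1+kr+r$ queries: one for $x$, at most $r$ at each of at most $k$ internal nodes, and at most $r$ at the leaf. So the total is at most $\lceil3/\varepsilon\rceil(1+(k+1)r)$. The tester is adaptive, since each set $D_\nu$ below the root depends on earlier answers.

**Convex functions are accepted with probability $1$.** Let $f$ be convex. Then $f|_Y$ is convex, so no leaf rejects. By (EQ), $h=h|_{P\cup O}$ is convex. So for $x\in P$ there is an affine $\ell_x\le h$ on $P^+\supset R_\nu^+$ with $\ell_x(x)=h(x)$, and by (3) $\hat h_\nu(x)\ge h(x)$. So item 1 never rejects.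

## 8. Outside the lost points, survivors form a convex restriction

This is the planar version of the claim in Proposition 2. Fix the whole tree, with all its samples. For internal $\nu$ let
$$K_\nu=\{y\in D_\nu:\ l_F(y)\ge h(y)\text{ for some }F\in\mathcal C_\nu\},\qquad K=\bigcup_\nu K_\nu .$$
These are the points that see a separator face at a node where they belong; we give them up. Let $\mathrm{Rej}$ be the set of $x\in P$ whose walk in this tree rejects, and $S=P\setminus(\mathrm{Rej}\cup K)$.

**Proposition 12.** $f|_S$ is convex.

**Proof.** Let $x\in S$.

**Step 1: a candidate support function at $x$.** The walk of $x$ does not reject. It does not stop in item 2, since that would put $x$ in some $K_\nu$. So it reaches a leaf $\lambda$ with $x\in D_\lambda$, and $f|_Y$ is convex. By (EQ), $h|_{Y\cup O}$ is convex. As $x\in D_\lambda\subset Y$, there is an affine $\ell_x$ with $\ell_x(x)=h(x)$ and $\ell_x\le h$ on $Y\cup O$.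

**Step 2: $h(y)\ge\ell_x(y)$ for all $y\in P\setminus K$.** Here we show that the candidate supports $h$ far beyond the queried set. Suppose $y\in P\setminus K$ and $h(y)<\ell_x(y)$. Let $\nu$ be the last node on the path of $x$ with $y\in D_\nu$; it exists, since the root has $D=P$. It is not the leaf, because $D_\lambda\subset Y$ and $\ell_x\le h$ on $Y$. By symmetry let $x$ move from $\nu$ to the $\mathcal A$-child, so $\mathcal F_\nu(x)\subset\mathcal A_\nu$. Since $y\in D_\nu\setminus D_{\mathcal A}$, we have $\varphi_\nu(y)\in\mathcal B_\nu\cup\mathcal C_\nu$.

As $\ell_x\le h$ on $R_\nu^+\subset Y\cup O$, (3) gives $\ell_x\le\hat h_\nu$ on $Q$. So $h(y)<\ell_x(y)\le\hat h_\nu(y)$, and Lemma 9 applies to $y$: $\varphi_\nu(y)\in\mathcal F_\nu(y)$, and $\mathcal F_\nu(y)$ is connected in $G_\nu$. Also Lemma 8 applies to $\ell_x$ and gives faces $F_1,F_2,F_3$.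

At $x$, some $l_{F_i}(x)\ge\ell_x(x)=h(x)$, so $F_i\in\mathcal F_\nu(x)\subset\mathcal A_\nu$. The three faces are pairwise equal or adjacent, and there are no $\mathcal A_\nu$–$\mathcal B_\nu$ edges, so $F_1,F_2,F_3\in\mathcal A_\nu\cup\mathcal C_\nu$.

At $y$, some $l_{F_j}(y)\ge\ell_x(y)>h(y)$, so $F_j\in\mathcal F_\nu(y)\cap(\mathcal A_\nu\cup\mathcal C_\nu)$.

So the connected set $\mathcal F_\nu(y)$ contains $F_j\in\mathcal A_\nu\cup\mathcal C_\nu$ and $\varphi_\nu(y)\in\mathcal B_\nu\cup\mathcal C_\nu$. A path between them inside $\mathcal F_\nu(y)$ cannot use an $\mathcal A_\nu$–$\mathcal B_\nu$ edge, so it meets $\mathcal C_\nu$. Hence $y$ sees a face of $\mathcal C_\nu$, that is, $y\in K_\nu\subset K$, a contradiction.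

**Step 3: conclusion.** Since $S\subset P\setminus K$, each $x\in S$ has an affine $\ell_x$ with $\ell_x(x)=h(x)$ and $\ell_x\le h$ on $S$. By Fact 1, $h|_S$ is convex, and by (EQ) $f|_S$ is convex. (If $S=\emptyset$, there is nothing to prove.) $\square$

## 9. The expected number of lost points, and the end of the proof

**Lemma 13.** $\mathbb E|K|\le\frac\varepsilon4N$.

**Proof.** **Step 1: one node, on the good event.** Let $\nu$ be internal with given $D_\nu$, $|D_\nu|>r$. By (GP), for each $F$ at most $3$ points of $P^+$ satisfy $h=l_F$. So
$$|K_\nu|\le\sum_{F\in\mathcal C_\nu}\big(|\{y\in D_\nu:h(y)<l_F(y)\}|+3\big).$$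
By Theorem 11 and Lemma 5(e), $|\mathcal C_\nu|\le2\sqrt2\sqrt{2r+1}=\sqrt{16r+8}\le5\sqrt r$. Put
$$\xi=\frac1\Lambda,\qquad\theta=\frac{3\ln(r+3)+\ln\Lambda}{r-3}.$$
We check in Step 2 that $\theta<1$. Then $(r+3)^3(1-\theta)^{r-3}\le(r+3)^3e^{-\theta(r-3)}=\xi$. By Lemma 10, with probability at least $1-\xi$ every set $\{y\in D_\nu:h(y)<l_F(y)\}$ has at most $\theta|D_\nu|$ points. Using $3\le\frac3r|D_\nu|$ on this event and $|K_\nu|\le|D_\nu|$ on its complement, we get
$$\mathbb E\big[|K_\nu|\,\big|\,D_\nu\big]\le\Big(5\sqrt r\,\big(\theta+\tfrac3r\big)+\xi\Big)|D_\nu| . \tag{5}$$

**Step 2: the choice of $r$ makes the first term at most $1/\Lambda$.** Since $r\ge6$, we have $r-3\ge r/2$, and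
$$5\sqrt r\Big(\theta+\frac3r\Big)\le\frac{30\ln(r+3)+10\ln\Lambda+15}{\sqrt r}. \tag{6}$$
As $\Lambda\ge8$, $\ln\Lambda>2.07$. Also $r+3\le(400\Lambda\ln\Lambda)^2+4\le2(400\Lambda\ln\Lambda)^2$ and $\ln(2\cdot400^2)\le12.7$, so
$$\ln(r+3)\le12.7+2\ln\Lambda+2\ln\ln\Lambda\le12.7+4\ln\Lambda\le10.2\ln\Lambda,$$
the last step because $12.7/2.07<6.2$. With $15\le7.3\ln\Lambda$, the numerator in (6) is at most $(306+10+7.3)\ln\Lambda\le324\ln\Lambda$. As $\sqrt r\ge400\Lambda\ln\Lambda$, the quotient is at most $324/(400\Lambda)<1/\Lambda$. In particular $5\sqrt r\,\theta<1/\Lambda<1$, so $\theta<1$. Now (5) gives $\mathbb E[|K_\nu|\,|\,D_\nu]\le\frac2\Lambda|D_\nu|$.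

**Step 3: summing over the tree.** The sets $D_\nu$ at a fixed depth are disjoint subsets of $P$ and are determined by the samples at smaller depths, while $R_\nu$ is fresh. So the expected total of $|K_\nu|$ over the internal nodes of one depth is at most $\frac2\Lambda N$. There are at most $k$ internal depths, so
$$\mathbb E|K|\le k\cdot\frac2\Lambda\,N=\frac\varepsilon4N .\qquad\square$$

**Proof of Theorem 3.** Completeness and the exact query bound were shown in Section 7. Let $f$ be $\varepsilon$-far from convex. For each fixed tree, Proposition 12 and (1) give $|S|\le(1-\varepsilon)N$. As $P=S\cup\mathrm{Rej}\cup K$,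
$$|\mathrm{Rej}|\ge N-|S|-|K|\ge\varepsilon N-|K| .$$
A trial generates only the path of $x$, but it has the same distribution as the walk of $x$ in a fully generated tree that is independent of $x$. As $x$ is uniform, Lemma 13 gives
$$\Pr[\text{trial rejects}]=\frac{\mathbb E|\mathrm{Rej}|}N\ge\varepsilon-\frac\varepsilon4\ge\frac\varepsilon2 .$$
All $\lceil3/\varepsilon\rceil$ independent trials accept with probability at most $(1-\varepsilon/2)^{3/\varepsilon}\le e^{-3/2}<1/3$. So $f$ is rejected with probability at least $2/3$.

For the asymptotic form, $k=O(\log N)$, $\Lambda=O(\varepsilon^{-1}\log N)$ and $r=O(\Lambda^2\ln^2\Lambda)=O\big(\varepsilon^{-2}\log^2N\cdot\log^2(\tfrac{\log N}\varepsilon+2)\big)$. Multiplying by $\lceil3/\varepsilon\rceil=O(\varepsilon^{-1})$ and by $k+1=O(\log N)$ gives the bound in Theorem 3. $\square$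

For $P=[n]\times[n]$ with $n\ge3$ we have $\log N=2\log n$, and $\log(\tfrac{2\log n}\varepsilon+2)=O(\log\log n+\log\frac1\varepsilon)$, since $\log\log n$ is bounded below by a positive constant. So the tester uses $O\big(\varepsilon^{-3}\log^3n\,(\log\log n+\log\frac1\varepsilon)^2\big)$ queries. For every constant $\varepsilon\in(0,1)$ this is $\mathrm{poly}(\log n)$, which answers Open Problem 1 positively.
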